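# Arbitrary radial limits almost everywhere for power series with bounded coefficients

## 1. Radial limits, square-summable coefficients, and smoothed arcs

Let $D=\{z\in\mathbb C:|z|<1\}$, let $T=\{w\in\mathbb C:|w|=1\}$ with arclength measure $m$, and put $\mu=m/2\pi$, so that $\mu(T)=1$. Write $\overline{\mathbb R}=\mathbb R\cup\{-\infty,+\infty\}$. We write $w=e^{2\pi i\theta}$ with $\theta\in\mathbb R/\mathbb Z$ and measure lengths and distances on $T$ in $\theta$. Thus an arc of length $\alpha$ has $\mu$-measure $\alpha$, and the whole circle has length $1$. A statement holds for almost all $w$ (a.e.) if the set where it holds is a Borel set of $\mu$-measure $1$.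

**Definition (radial limits in the extended sense).** Let $f$ be analytic on $D$ and let $F_1,F_2:T\to\overline{\mathbb R}$ be Borel. We say that $f$ has radial limits $F_1+iF_2$ a.e. if for almost all $w\in T$
$$\lim_{r\uparrow1}\operatorname{Re}f(rw)=F_1(w)\quad\text{and}\quad\lim_{r\uparrow1}\operatorname{Im}f(rw)=F_2(w).$$
The values $\pm\infty$ are allowed, independently for the two parts.

*Example.* Take $f(z)=\frac1{1-z}=\sum z^n$. At $w=1$ we have $\operatorname{Re}f(r)\to+\infty$ and $\operatorname{Im}f(r)=0$. At $w=e^{2\pi i\theta}\ne1$ the limit is $\frac1{1-w}=\frac12+\frac i2\cot\pi\theta$. So $f$ has radial limits $F_1=\frac12$ and $F_2=\frac12\cot\pi\theta$ a.e., and $F_2$ is not even integrable.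

**Definition (the space $H^2$).** An analytic $f=\sum a_nz^n$ on $D$ belongs to $H^2$ if $\sum|a_n|^2<\infty$. The textbook fact that we use (Fatou, F. Riesz) is this: if $f\in H^2$, then the radial limits $f^*(w)=\lim_{r\uparrow1}f(rw)$ exist and are finite a.e., $f^*\in L^2(T)$, and the Fourier coefficients of $f^*$ are $a_n$ for $n\ge0$ and $0$ for $n<0$.

*Example.* $\sum z^n/(n+1)$ is in $H^2$. The function $\frac1{1-z}$ has bounded coefficients and is not in $H^2$.

**Definition (trigonometric polynomials off the circle).** A trigonometric polynomial $\varphi(w)=\sum_{|n|\le q}\hat\varphi(n)w^n$ has degree $\le q$. We also regard it as the Laurent polynomial $\varphi(z)=\sum\hat\varphi(n)z^n$, $z\neq0$. Put $\|\varphi\|_A=\sum|\hat\varphi(n)|$. The spectrum of a polynomial or Laurent polynomial is the set of exponents with nonzero coefficient.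

*Example.* $\varphi(w)=w+w^{-1}=2\cos2\pi\theta$ has degree $1$ and $\|\varphi\|_A=2$, and $\varphi(rw)=rw+r^{-1}w^{-1}$. The product $\varphi(z)z^5=z^6+z^4$ is a polynomial: multiplying by something of high frequency removes the negative exponents.

For $0<r\le1$ and $|n|\le q$ we have $|r^n-1|\le r^{-q}-1$. For $n\le 0$ this is clear, and for $n\ge0$ we have $1-r^n\le1-r^q\le(1-r^q)r^{-q}$. Hence
$$|\varphi(rw)-\varphi(w)|\le\|\varphi\|_A\,(r^{-q}-1)\qquad(w\in T,\ 0<r\le1).\tag{1}$$

**Definition (Fejér kernel).** For $q\ge 0$ let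
$$\mathcal F_q(\theta)=\frac1{q+1}\Big(\frac{\sin(q+1)\pi\theta}{\sin\pi\theta}\Big)^2 .$$
It is a trigonometric polynomial of degree $\le q$, with $\mathcal F_q\ge0$, $\int_{\mathbb R/\mathbb Z}\mathcal F_q\,d\theta=1$, and therefore $|\hat{\mathcal F}_q(n)|\le1$.

*Example.* $\mathcal F_1(\theta)=\frac12(2\cos\pi\theta)^2=1+\cos2\pi\theta$.

Since $|\sin\pi\theta|\ge2|\theta|$ for $|\theta|\le\frac12$, for $t>0$
$$\int_{t<|\theta|\le1/2}\mathcal F_q\,d\theta\le\frac2{q+1}\int_t^\infty\frac{d\theta}{4\theta^2}=\frac1{2(q+1)t}.\tag{2}$$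

**Definition (smoothed arc).** For an arc $I$ of length $\alpha$, or a disjoint union of consecutive arcs, let $\varphi=1_I*\mathcal F_q$, that is, $\varphi(\theta)=\int_I\mathcal F_q(\theta-t)\,dt$.

*Example.* If $I=T$ then $\varphi\equiv1$. If $I=[0,\frac12)$ and $q=1$, then $\varphi(\theta)=\int_0^{1/2}(1+\cos2\pi(\theta-t))\,dt=\frac12+\frac1\pi\sin2\pi\theta$, which is larger on $I$ and smaller off it.

The function $\varphi$ is a trigonometric polynomial of degree $\le q$ with
$$0\le\varphi\le1\ \text{ on }T,\qquad|\hat\varphi(n)|=|\hat1_I(n)||\hat{\mathcal F}_q(n)|\le\alpha.\tag{3}$$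
If $w$ has distance $\ge t>0$ from the endpoints of $I$, then by (2)
$$1-\varphi(w)\le\frac1{2(q+1)t}\ \text{ if }w\in I,\qquad\varphi(w)\le\frac1{2(q+1)t}\ \text{ if }w\notin I,\tag{4}$$
because in the first case the complement of $I$, and in the second case $I$ itself, lies at distance $\ge t$ from $w$.

**Theorem recalled (Lavrentiev; the empty-interior case of Mergelyan's theorem, Rudin, *Real and Complex Analysis*, Thm 20.5).** If $K\subset\mathbb C$ is compact with empty interior and connected complement, then polynomials in $z$ are uniformly dense in $C(K)$.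

*Example.* For $K=[-1,1]$ this is the Weierstrass theorem; in particular $|z|$ is a uniform limit of polynomials on $[-1,1]$. For $K=T$ the complement is disconnected and density fails: $\int_T|\bar z-p|^2d\mu\ge1$ for every polynomial $p$, because $\bar z$ is orthogonal to $z^n$ for $n\ge0$.

## 2. Arbitrary limits under a bound on the coefficients

How small can we force the Taylor coefficients of $f$ to be and still let $F_1$ and $F_2$ be arbitrary? The paper "Radial limits of functions of slow growth in the unit disk" gives the following: for any strictly increasing unbounded sequence $(C_n)$ in $(0,\infty)$ and any Borel $F_1,F_2:T\to\overline{\mathbb R}$ there is an analytic $f=\sum a_nz^n$ with $|a_n|\le C_n$ for all $n$ and with radial limits $F_1+iF_2$ a.e. The growth may be as slow as we like, but there must be some. The same paper says: "We do not know if it is possible to arbitrarily specify almost everywhere the radial limits of a function with bounded Taylor coefficients." So we ask: given Borel $F_1,F_2$, are there $f$ and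 $C<\infty$ with $|a_n|\le C$ for all $n$ and radial limits $F_1+iF_2$ a.e.? The answer is yes.

**Theorem 1.** For all Borel $F_1,F_2:T\to\overline{\mathbb R}$ there is an analytic $f=\sum a_nz^n$ on $D$ with $|a_n|\le1$ for all $n$ such that $\operatorname{Re}f(rw)\to F_1(w)$ and $\operatorname{Im}f(rw)\to F_2(w)$ as $r\uparrow1$, for almost all $w\in T$.

The exact threshold among monotone bounds is square-summability.

**Theorem 2.** Let $(c_n)_{n\ge0}$ be positive and nonincreasing. The following are equivalent.

1. $\sum c_n^2=\infty$.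
2. For all Borel $F_1,F_2:T\to\overline{\mathbb R}$ there is an analytic $f=\sum a_nz^n$ on $D$ with $|a_n|\le c_n$ for all $n$ and with radial limits $F_1+iF_2$ a.e.
3. There is $f\not\equiv0$ with $|a_n|\le c_n$ for all $n$ and $\lim_{r\uparrow1}f(rw)=0$ for a.e. $w$.

If (1) holds, then in (2) any finitely many initial coefficients $a_0,\dots,a_M$ with $|a_n|\le c_n$ can be prescribed as well.

For example, $|a_n|\le(n+1)^{-1/2}$ is always attainable, so one can have $a_n\to0$ and $(a_n)\in\ell^p$ for every $p>2$. A bound $a_n=O(n^{-1/2-\eta})$ with $\eta>0$ is not always attainable.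

## 3. Explicit examples and the barrier at $H^2$

**Only the real part, integrable data.** Let $F_1=1$ on the upper half circle and $0$ on the lower one. For $w=e^{2\pi i\theta}$ we have $\frac{1+w}{1-w}=i\cot\pi\theta$, whose argument is $\frac\pi2$ on the upper half circle and $-\frac\pi2$ on the lower one. So
$$f(z)=\frac12+\frac1{\pi i}\log\frac{1+z}{1-z}=\frac12+\frac2{\pi i}\sum_{n\text{ odd}}\frac{z^n}n$$
satisfies $\operatorname{Re}f(rw)\to F_1(w)$ for $w\ne\pm1$, with all $|a_n|\le\frac2\pi$. But the imaginary part is now forced on us: it tends to $-\frac1\pi\log|\cot\pi\theta|$.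

**Real part zero.** The function $\frac12-\frac1{1-z}$ is nonzero, has coefficients bounded by $1$, and its real part tends to $0$ at every $w\ne1$, by the example in Section 1. Its imaginary part tends to $-\frac12\cot\pi\theta$.

**Both parts.** Now ask for $F_1=F_2=0$ and $f\not\equiv0$. Within $H^2$ this cannot be done, since $f^*=0$ a.e. makes all Fourier coefficients $a_n$ vanish. Likewise, if $F_1$ is the indicator of the upper half circle and $F_2=0$, no $f\in H^2$ works: a real $f^*$ has $\hat{f^*}(n)=\overline{\hat{f^*}(-n)}=0$ for $n>0$, so it is constant. Hence $f$ must leave $H^2$, and this already proves half of Theorem 2.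

**Proof of (2)$\Rightarrow$(1) and (3)$\Rightarrow$(1) in Theorem 2.** Suppose $\sum c_n^2<\infty$. Every $f$ with $|a_n|\le c_n$ is in $H^2$, so its radial limits are finite a.e. and are a function with Fourier coefficients $a_n$. Then (2) fails, for instance for $F_1\equiv+\infty$. And (3) fails, since radial limits $0$ a.e. force all $a_n=0$. $\square$

## 4. Correcting one step at a time: a polynomial close to $1$ with tiny coefficients

We would like to build $f$ as a sum of polynomials $g_k$ with disjoint spectra, each correcting the boundary values of $S_{k-1}=g_1+\dots+g_{k-1}$. If $\varphi_k$ is a trigonometric polynomial close to the wanted correction, we want $g_k\approx\varphi_k$ on most of $T$, with $g_k$ having only very high frequencies, and $g_k$ never much larger than $\varphi_k$ along most radii. All three follow if $g_k=\varphi_kH_k$, where $H_k$ has high frequencies, is close to $1$ on most of $T$, and is bounded on most radii. The coefficients of $g_k$ are controlled if those of $H_k$ are tiny. This is the following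 property.

**Definition (property (B)).** A positive nonincreasing sequence $(c_n)_{n\ge0}$ has property (B) if for all $\varepsilon\in(0,1)$ and $N\ge1$ there are a polynomial $H(z)=\sum_{n\ge N}\hat H(n)z^n$ with $|\hat H(n)|\le c_n$ and a Borel set $E\subset T$ with $\mu(E)\ge1-\varepsilon$ such that for every $w\in E$
$$|H(w)-1|\le\varepsilon,\qquad|H(rw)|\le2\quad(0\le r\le1).$$

*Example of failure.* If $\sum c_n^2<\infty$, property (B) fails. Indeed, with $\varepsilon=\frac12$ we would have $\int|H|^2d\mu\ge\mu(E)\cdot\frac14\ge\frac18$, while Parseval gives $\int|H|^2d\mu\le\sum_{n\ge N}c_n^2\to0$ as $N\to\infty$. That every positive constant sequence has (B) is Lemma 2 below.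

**Proposition A.** Let $(c_n)$ be positive and nonincreasing, and suppose that for all $\kappa\in(0,1]$ and integers $q\ge0$ the sequence $(\kappa c_{n+q})_n$ has property (B). Let $M\ge0$. Then for all Borel $F_1,F_2:T\to\overline{\mathbb R}$ there is an analytic $f=\sum a_nz^n$ with radial limits $F_1+iF_2$ a.e., with $|a_n|\le c_n$ for all $n$, and with $a_n=0$ for $n\le M$.

**Step 1. Bounded targets that move slowly.** The purpose is to make each correction small at almost every point. Between the moment when $g_k$ is negligible and the moment when it equals $\varphi_k$ we only control $|g_k|\lesssim2|\varphi_k|$, so we need $\varphi_k(w)\to0$. Let $\tau_k=\sum_{i=1}^k\frac1i$, $\tau_0=0$, $t_k(x)=\max(-\tau_k,\min(\tau_k,x))$ for $x\in\overline{\mathbb R}$, and $G_k=t_k(F_1)+i\,t_k(F_2)$. These are bounded Borel functions with $G_0=0$. Since $|t_k(x)-t_{k-1}(x)|\le\tau_k-\tau_{k-1}=\frac1k$, we have $|G_k-G_{k-1}|\le\sqrt2/k$. Since $\tau_k\to\infty$, $\operatorname{Re}G_k\to F_1$ and $\operatorname{Im}G_k\to F_2$ everywhere in $\overline{\mathbb R}$.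 The steps tend to zero, yet their sum diverges, so infinite values are reached.

**Step 2. The inductive choices.** The purpose is to fix parameters so that $g_k$ is inert for $|z|\le\rho_k'$, while $S_{k-1}$ and $\varphi_k$ have already settled to their boundary values near radius $\rho_k'$. Put $S_0=0$, $d_0=M$, $\rho_0'=0$. At step $k\ge1$ we are given $S_{k-1}$, an integer $d_{k-1}\ge M$ with $d_{k-1}\ge\deg S_{k-1}$, and $\rho_{k-1}'<1$. We choose in this order:

* $\rho_k\in(\max(1-\frac1k,\rho_{k-1}'),1)$ with $|S_{k-1}(rw)-S_{k-1}(w)|\le2^{-k}$ for $\rho_k\le r\le1$, $w\in T$, which is possible by uniform continuity;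
* a trigonometric polynomial $\varphi_k$ of some degree $\le q_k$ and a Borel set $B_k$ with $\mu(B_k)\le2^{-k}$ and $|\varphi_k-(G_k-S_{k-1})|\le2^{-k}$ on $T\setminus B_k$. By Lusin's theorem $G_k-S_{k-1}$ agrees with a continuous function off a Borel set of measure $\le2^{-k}$, and by Weierstrass that function is uniformly within $2^{-k}$ of a trigonometric polynomial. Put $A_k=1+\|\varphi_k\|_A$;
* $\rho_k'\in(\rho_k,1)$ with $A_k(\rho_k'^{-q_k}-1)\le2^{-k}$;
* an integer $N_k>q_k+d_{k-1}$ with $c_0\,\rho_k'^{\,N_k-q_k}/(1-\rho_k')\le2^{-k}$;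
* $H_k,E_k$ from property (B) for the sequence $(A_k^{-1}c_{n+q_k})_n$ with $\varepsilon=2^{-k}/(2A_k)$ and $N=N_k$.

Put $g_k(z)=\varphi_k(z)H_k(z)$ and $S_k=S_{k-1}+g_k$. All exponents in $g_k$ are $\ge N_k-q_k>d_{k-1}\ge0$, so $g_k$ is a polynomial. Put $d_k=\max(d_{k-1},\deg g_k)$.

**Step 3. The coefficients.** We verify the bound $c_p$; this is why the sequence was shifted by $q_k$ and divided by $A_k$. For every $p$,
$$|\hat g_k(p)|\le\sum_{|j|\le q_k}|\hat\varphi_k(j)||\hat H_k(p-j)|\le\sum_{|j|\le q_k}|\hat\varphi_k(j)|\,A_k^{-1}c_{p-j+q_k}\le c_p,$$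
where terms with $p-j<N_k$ vanish and are dropped. We used $p-j+q_k\ge p$, monotonicity, and $\|\varphi_k\|_A\le A_k$. The spectrum of $g_k$ lies in $(d_{k-1},d_k]$, so the spectra are pairwise disjoint and lie in $(M,\infty)$. Hence $f=\sum_kg_k$ is a power series with $|a_n|\le c_n\le c_0$ and $a_n=0$ for $n\le M$. It converges absolutely in $D$, so $f$ is analytic there and $f(z)=\sum_kg_k(z)$.

**Step 4. Three estimates for one term.** The purpose is to control $g_k$ inside, near, and on the circle.

(i) If $|z|\le\rho_k'$, then $|g_k(z)|\le c_0\sum_{p\ge N_k-q_k}\rho_k'^{\,p}\le2^{-k}$.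

(ii) If $\rho_k'\le r\le1$ and $w\in E_k$, then by (1) and the choice of $\rho_k'$ we have $|\varphi_k(rw)|\le|\varphi_k(w)|+2^{-k}$. So $|g_k(rw)|\le2|\varphi_k(rw)|\le2|\varphi_k(w)|+2\cdot2^{-k}$.

(iii) If $w\in E_k\setminus B_k$, then, since $|\varphi_k(w)|\le A_k$,
$$|S_k(w)-G_k(w)|\le|S_{k-1}+\varphi_k-G_k|(w)+|\varphi_k(w)||H_k(w)-1|\le2^{-k}+A_k\frac{2^{-k}}{2A_k}\le2\cdot2^{-k}.$$

**Step 5. Convergence along almost every radius.** We now put the estimates together. The complement of $E_k\setminus B_k$ has measure at most $2\cdot2^{-k}$, so by Borel–Cantelli a.e. $w$ lies in $E_k\setminus B_k$ for all $k\ge k_0(w)$. Fix such a $w$ and let $k>k_0(w)+1$. By (iii) at $k-1$, $|G_{k-1}-S_{k-1}|(w)\le4\cdot2^{-k}$. Since $w\notin B_k$,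
$$|\varphi_k(w)|\le2^{-k}+|G_k-G_{k-1}|(w)+|G_{k-1}-S_{k-1}|(w)\le2^{-k}+\frac{\sqrt2}k+4\cdot2^{-k}\longrightarrow0.$$
Let $r\in[\rho_k,\rho_{k+1})$ and split $f(rw)=S_{k-1}(rw)+g_k(rw)+\sum_{i>k}g_i(rw)$. For $i>k$ we have $r<\rho_{k+1}\le\rho_i<\rho_i'$, so by (i) the last sum is at most $\sum_{i>k}2^{-i}=2^{-k}$. By (i) for $r\le\rho_k'$ and (ii) for $r\ge\rho_k'$, $|g_k(rw)|\le2|\varphi_k(w)|+2\cdot2^{-k}$. By the choice of $\rho_k$, $|S_{k-1}(rw)-S_{k-1}(w)|\le2^{-k}$. Altogether
$$|f(rw)-G_{k-1}(w)|\le2^{-k}+4\cdot2^{-k}+2|\varphi_k(w)|+2\cdot2^{-k}+2^{-k}\longrightarrow0\quad(k\to\infty).$$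
The $\rho_k$ increase to $1$, and $\operatorname{Re}G_{k-1}(w)\to F_1(w)$, $\operatorname{Im}G_{k-1}(w)\to F_2(w)$, so the radial limits at $w$ are as required. The set of $w$ where the limit relations hold is Borel: $r\mapsto f(rw)$ is continuous, so the upper and lower limits may be taken over rational $r$. $\square$

Everything now depends on property (B), with arbitrarily small multiples of $c_n$.

## 5. A polynomial imitating $|z|$ on most radii

For $N\ge1$ the polynomial $H$ in (B) has $H(0)=0$, so along a radius it must travel from $0$ to about $1$ without becoming large. The function $|z|$ does exactly that, and on a suitable union of radii polynomials can follow it.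

**Lemma 1.** For $\delta\in(0,1)$ there are a polynomial $h$ with $h(0)=0$ and a compact $K_0\subset T$ with $\mu(K_0)\ge1-\delta$ such that $\big|h(z)-|z|\big|\le\delta$ for all $z=rw$, $0\le r\le1$, $w\in K_0$.

**Proof.** Remove from $T$ small open arcs, of total length $\le\delta$, around the points of a countable dense set. What remains is a compact $K_0$ with empty interior in $T$ and $\mu(K_0)\ge1-\delta$. Let $K=\{rw:0\le r\le1,\ w\in K_0\}$. It is the continuous image of $[0,1]\times K_0$, hence compact.

Its interior is empty. Otherwise $K\setminus\{0\}$ would contain a nonempty open set, and its image under $z\mapsto z/|z|$, which is an open map, would be a nonempty open subset of $T$ inside $K_0$.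

Its complement is connected. Note that $0\in K$. A point $rw\notin K$ with $0<r\le1$ has $w\notin K_0$, so the outward ray $\{tw:t\ge r\}$ avoids $K$ and joins it to the connected set $\{|z|>1\}$, which also avoids $K$.

By the Lavrentiev theorem there is a polynomial $p$ with $|p(z)-|z||\le\delta/2$ on $K$. Since $0\in K$, $|p(0)|\le\delta/2$. Put $h=p-p(0)$. $\square$

Given $h$, we put $d=\deg h$ and $B=1+\max_{\overline D}|h|$. Since $h(0)=0$ and $h\not\equiv0$, we have $d\ge1$. Moreover
$$|\hat h(j)|\le B,\qquad|h(z)|\le B|z|\ \ (z\in\overline D),\tag{5}$$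
the second by Schwarz's lemma. If $I$ is a half-open arc of length $\alpha\le 1$ and $m\ge1$ is an integer with $m\alpha\ge1$, then
$$\mu\{w\in I:w^m\notin K_0\}\le2\delta\alpha.\tag{6}$$
Indeed, $I$ is covered by $\lceil m\alpha\rceil\le m\alpha+1\le2m\alpha$ half-open arcs of length $1/m$. On each of them $w\mapsto w^m$ is a bijection onto $T$ that multiplies lengths by $m$, so $\{w^m\notin K_0\}$ has measure $\le\delta/m$ there.

**Remark.** The number $B$ is necessarily large when $\delta$ is small. Since $\int h\,d\mu=h(0)=0$ and $\operatorname{Re}\int_{K_0}h\,d\mu\ge(1-\delta)\mu(K_0)\ge(1-\delta)^2$, we get $\int_{T\setminus K_0}|h|\,d\mu\ge(1-\delta)^2$, and so $\max|h|\ge(1-\delta)^2/\delta$.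

## 6. Averaging fails, localizing works: constant bounds and Theorem 1

The polynomial $H(z)=h(z^m)$ with $m\ge N$ satisfies every demand of (B) with $\varepsilon=\delta$ except the coefficient bound: take $E=\{w:w^m\in K_0\}$. Its coefficients are those of $h$, and for fixed $h$ they do not become small however large $m$ is.

**The natural repair.** To make coefficients small, average $L$ copies with disjoint spectra:
$$H(z)=\frac1L\sum_{l=1}^Lh(z^{m_l}),\qquad m_1\ge N,\quad m_{l+1}>d\,m_l .$$
The exponents $jm_l$ are all different, so the coefficients are at most $B/L$. But here it stops. By Parseval, orthogonality of the copies gives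
$$\int|H|^2d\mu=\frac1L\int|h|^2d\mu ,$$
which tends to $0$ as $L\to\infty$, whereas (B) requires $\int|H|^2d\mu\ge(1-\varepsilon)^2\mu(E)\ge(1-\varepsilon)^3$. For a fixed $h$ this forces $L\le(1-\varepsilon)^{-3}\int|h|^2d\mu$, so the coefficients, whose maximum is $\max_j|\hat h(j)|/L$, cannot be made arbitrarily small. The copies have mean zero and cancel each other. One cannot avoid this by keeping only the $w$ that are good for all copies at once. The only bound available for the exceptional set is $L\delta$, and $L\ge B/\kappa$ together with the last remark makes $L\delta\ge(1-\delta)^2/\kappa$, which is useless for small $\kappa$.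

**Let different copies act on different arcs.** Replace the weights $\frac1L$ by a smooth partition of unity $\varphi_1,\dots,\varphi_L$ subordinate, up to small errors, to arcs of length $\frac1L$. The Fourier coefficients of $\varphi_l$ are still $\le\frac1L$, so the gain in the coefficients is the same. But at a given point essentially one copy is active, so nothing cancels, and the exceptional set only asks one copy per arc to be good: its measure is of order $\delta$, not $L\delta$.

**Lemma 2.** Every constant sequence $c_n=\kappa>0$ has property (B).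

**Proof.** Let $\varepsilon\in(0,1)$ and $N\ge1$ be given. Put $\delta=\varepsilon/16$ and take $h,K_0,d,B$ as in Section 5.

**Step 1. The partition of unity.** The purpose is small coefficients together with sharp localization. Choose an integer $L\ge B/\kappa$, partition $T$ into half-open arcs $I_1,\dots,I_L$ of length $1/L$, choose an integer $q\ge BL/\delta^2$, and put $\varphi_l=1_{I_l}*\mathcal F_q$. By (3), $\varphi_l\ge0$, $|\hat\varphi_l(n)|\le1/L$ and the degree is $\le q$. Also $\sum_l\varphi_l=1*\mathcal F_q=1$. Let $V$ be the set of points at distance $<\delta/(2L)$ from an endpoint of some $I_l$. There are $L$ endpoints, so $\mu(V)\le\delta$. By (4) with $t=\delta/(2L)$, for $w\in I_l\setminus V$,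
$$\sum_{l'\ne l}\varphi_{l'}(w)=1-\varphi_l(w)\le\frac L{(q+1)\delta}\le\frac\delta B.\tag{7}$$
(If $L=1$, then $\varphi_1\equiv1$ and this is trivial.)

**Step 2. Radii near $1$.** We need the $\varphi_l$ to keep their boundary values for $r$ near $1$. Choose $r_0\in(0,1)$ with $(2q+1)(r_0^{-q}-1)\le\delta/B$. Since $\|\varphi_l\|_A\le(2q+1)/L$, by (1), for $r_0\le r\le1$ and all $w\in T$,
$$\sum_l|\varphi_l(rw)-\varphi_l(w)|\le L\cdot\frac{2q+1}L(r^{-q}-1)\le\frac\delta B.\tag{8}$$

**Step 3. The frequencies.** The purpose is to make the spectra disjoint and $H$ inert for $r\le r_0$. Choose integers $m_1<\dots<m_L$ with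
$$m_1\ge N+L+3q,\qquad\frac{\kappa\,r_0^{m_1-q}}{1-r_0}\le1,\qquad m_{l+1}>dm_l+2q,$$
and put
$$H(z)=\sum_{l=1}^L\varphi_l(z)h(z^{m_l}).$$
The spectrum of $H$ lies in the bands $jm_l+[-q,q]$ with $1\le j\le d$ and $1\le l\le L$. For the same $l$ two bands are disjoint since $m_l>2q$. For $l<l'$ they are disjoint since $dm_l+q<m_{l+1}-q\le m_{l'}-q$. All bands lie in $[m_1-q,\infty)\subset[N,\infty)$. So $H$ is a polynomial with the right spectrum, each coefficient is a single product $\hat h(j)\hat\varphi_l(n)$, and $|\hat H(p)|\le B/L\le\kappa$.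

**Step 4. The good set.** Let $E=\bigcup_l\{w\in I_l\setminus V:w^{m_l}\in K_0\}$, a Borel set. As $m_l\cdot\frac1L\ge1$, (6) gives $\mu(T\setminus E)\le\delta+\sum_l2\delta/L=3\delta\le\varepsilon$.

**Step 5. The estimates on $E$.** Let $w\in E\cap I_l$. If $r\le r_0$, then $|H(rw)|\le\kappa\sum_{p\ge m_1-q}r_0^p\le1$. If $r_0\le r\le1$, we replace $\varphi_{l'}(rw)$ by $\varphi_{l'}(w)$ for all $l'$ at a cost $B\cdot\frac\delta B$, by (8) and $|h|\le B$. Then we drop the terms $l'\ne l$ at a cost $B\cdot\frac\delta B$, by (7). So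
$$\big|H(rw)-\varphi_l(w)h(r^{m_l}w^{m_l})\big|\le2\delta .$$
Since $w^{m_l}\in K_0$, Lemma 1 gives $|h(r^{m_l}w^{m_l})|\le1+\delta$, and so $|H(rw)|\le1+3\delta\le2$. For $r=1$, again by (7),
$$|H(w)-1|\le2\delta+|h(w^{m_l})-1|+(1-\varphi_l(w))|h(w^{m_l})|\le2\delta+\delta+\delta\le\varepsilon.\qquad\square$$

**Proof of Theorem 1.** Take $c_n\equiv1$. Each sequence $(\kappa c_{n+q})_n$ is the constant $\kappa$ and has property (B) by Lemma 2. Apply Proposition A, say with $M=0$. $\square$

## 7. Packing frequencies into blocks: square-divergent bounds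

**Where the lacunary choice stops.** Suppose now that $c_n=(n+1)^{-1/2}$ and let the arc used with frequency $m_l$ have length $\alpha_l$. In the estimate of Lemma 2 the coefficient at $p=m_l$ is bounded by $B\alpha_l$, so we must ask for $\alpha_l\le c_{m_l}/B$. With $m_{l+1}>dm_l$ these lengths decay geometrically. (Here $d\ge2$ if $\delta<\frac12$: otherwise $h(z)=az$, and $K_0$, having measure $>\frac12$, contains two points $\pm w$ with $h(w)+h(-w)=0$, although both values are within $\delta$ of $1$.) Hence $\sum_l\alpha_l\le\frac1B\sum_{l\ge1}(2^{l-1}m_1)^{-1/2}\le\frac4{B\sqrt{m_1}}$, which tends to $0$ as $m_1\ge N$ grows. The arcs cannot cover the circle.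

**The count that gives $\sum c_n^2$.** Frequencies need not be lacunary. For arcs of length $\alpha$ the smoothing needs degree $q$ of order $1/\alpha$, so frequencies in a block $[D_k,2D_k]$ only need spacing of order $1/\alpha$. About $D_k\alpha$ of them fit, each serves an arc of length $\alpha$, and together they cover a length of order $D_k\alpha^2$. With $\alpha$ comparable to the size of $c_n$ there, this is comparable to $\sum c_n^2$ over the block. The price is that for different $j$ the bands $jm_l+[-q,q]$ may overlap; since at most $d$ of them meet, we pay only a factor $d$.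

**Lemma 3.** Every positive nonincreasing $(c_n)$ with $\sum c_n^2=\infty$ has property (B).

**Step 1. Reduction to $c_n\le(n+1)^{-1/2}$.** The purpose is that no single block covers too much. Let $c_n'=\min(c_n,(n+1)^{-1/2})$. This is positive and nonincreasing, and (B) for $(c_n')$ implies (B) for $(c_n)$. Its squares still have divergent sum. Indeed, if $\sum c_n'^2<\infty$, Cauchy condensation gives $\sum_k2^k\min\big(c_{2^k}^2,\frac1{2^k+1}\big)<\infty$. Since $2^k/(2^k+1)\ge\frac12$, for large $k$ the minimum must be $c_{2^k}^2$. So $\sum2^kc_{2^k}^2<\infty$, and hence $\sum c_n^2<\infty$, a contradiction. From now on $c_n\le(n+1)^{-1/2}\le1$.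

**Step 2. Block parameters.** We fix sizes for each block and discard blocks where $c_n$ is too small. Given $\varepsilon,N$, let $\delta=\varepsilon/16$, take $h,K_0,d,B$ as in Section 5, and put $Q=\lceil2B/\delta^2\rceil$, $\Delta=4d$. For $k\ge1$ let
$$\gamma_k=c_{\Delta^{k+1}},\quad\alpha_k=\frac{\gamma_k}{dB}\le1,\quad q_k=\Big\lceil\frac Q{\alpha_k}\Big\rceil,\quad W_k=2q_k+1,\quad n_k=\Big\lfloor\frac{\Delta^k}{W_k}\Big\rfloor,\quad u_k=n_k\alpha_k.$$
Here $\alpha_k$ is the arc length in block $k$, $q_k$ the smoothing degree, $W_k$ the spacing, $n_k$ the number of frequencies, and $u_k$ the length covered. Let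
$$\mathcal K=\{k\ge1:\Delta^k\gamma_k^2\ge\Delta^{-k/2}\}=\{k\ge1:\Delta^k\gamma_k\ge\Delta^{k/4}\};$$
both conditions say $\gamma_k\ge\Delta^{-3k/4}$. By monotonicity $\sum_{n=\Delta^{k+1}}^{\Delta^{k+2}-1}c_n^2\le\Delta^2\cdot\Delta^k\gamma_k^2$, so $\sum_k\Delta^k\gamma_k^2=\infty$. The terms with $k\notin\mathcal K$ are $<\Delta^{-k/2}$ and have finite sum. Hence
$$\sum_{k\in\mathcal K}\Delta^k\gamma_k^2=\infty.\tag{9}$$
For $k\in\mathcal K$ we have $\Delta^k\alpha_k\ge\Delta^{k/4}/(dB)$. Choose $k_1\ge 1$ so large that $\Delta^{k_1}\ge N$, $\Delta^{k_1/4}\ge5QdB$, and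
$$\sum_{k\ge k_1}10QdB\,\Delta^{-k/4}\le1,\quad\sum_{k\ge k_1}4QdB^2\Delta^{-k/4}\le\delta,\quad\sum_{k\ge k_1}2\Delta^k\exp\Big(-\frac{\Delta^{k/4}}{2QdB}\Big)\le\delta;\tag{10}$$
this is possible because all three series converge.

**Step 3. Consequences for $k\in\mathcal K$, $k\ge k_1$.** We collect the inequalities used later. Since $Q\ge1\ge\alpha_k$, $q_k\le Q/\alpha_k+1\le2Q/\alpha_k$ and $W_k\le4Q/\alpha_k+1\le5Q/\alpha_k$. As $\Delta^k\alpha_k\ge\Delta^{k/4}/(dB)\ge5Q$, we get $W_k\le\Delta^k$. So $\Delta^k/W_k\ge1$, and $\lfloor x\rfloor\ge x/2$ for $x\ge1$ gives $n_k\ge\Delta^k/(2W_k)\ge\Delta^k\alpha_k/(10Q)$. Therefore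
$$\frac1{n_k}\le10QdB\,\Delta^{-k/4},\qquad\frac{q_k}{\Delta^k}\le2QdB\,\Delta^{-k/4},\qquad u_k\ge\frac{\Delta^k\gamma_k^2}{10Qd^2B^2}.\tag{11}$$
In the other direction, $W_k\ge2Q/\alpha_k$ and $\gamma_k^2\le\Delta^{-k-1}$ (by Step 1) give
$$u_k\le\frac{\Delta^k\alpha_k}{W_k}\le\frac{\Delta^k\alpha_k^2}{2Q}\le\frac{\Delta^k\gamma_k^2}{2Q}\le\frac1{2Q\Delta}\le\delta,$$
the last because $Q\ge2/\delta^2$. By (9) and (11), $\sum_{k\in\mathcal K}u_k=\infty$. Let $k_2$ be the largest index in $\mathcal K$ such that the sum of $u_k$ over $\mathcal K'=\mathcal K\cap[k_1,k_2]$ is at most $1$. The next term is at most $\delta$ and would push the sum above $1$. So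
$$1-\delta<\sum_{k\in\mathcal K'}u_k\le1.\tag{12}$$

**Step 4. Construction of $H$.** We place the arcs and assign the frequencies. By (12) we can choose disjoint half-open arcs $U_k\subset T$, $k\in\mathcal K'$, with $|U_k|=u_k$. Split $U_k$ into consecutive half-open arcs $I_{k,1},\dots,I_{k,n_k}$ of length $\alpha_k$. Put $\varphi_{k,l}=1_{I_{k,l}}*\mathcal F_{q_k}$ and $m_{k,l}=\Delta^k+lW_k$. Since $n_kW_k\le\Delta^k$, all $m_{k,l}$ lie in $[\Delta^k,2\Delta^k]$. Define
$$H_k(z)=\sum_{l=1}^{n_k}\varphi_{k,l}(z)h(z^{m_{k,l}}),\qquad H=\sum_{k\in\mathcal K'}H_k.$$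

**Step 5. Spectrum and coefficients.** We check $|\hat H(p)|\le c_p$. The exponents in $H_k$ have the form $jm_{k,l}+n$ with $1\le j\le d$ and $|n|\le q_k$. They are at least $\Delta^k+W_k-q_k\ge\Delta^k$. They are at most $2d\Delta^k+q_k<4d\Delta^k=\Delta^{k+1}$, as $q_k<W_k\le\Delta^k$. So each $H_k$ is a polynomial with spectrum in $[\Delta^k,\Delta^{k+1})$. These intervals are disjoint, and all lie in $[N,\infty)$ since $\Delta^{k_1}\ge N$. For fixed $p$ and $j$ at most one $l$ satisfies $|p-jm_{k,l}|\le q_k$, because the numbers $jm_{k,l}$, $l=1,\dots,n_k$, are spaced by $jW_k\ge2q_k+1$. Using (3) and (5), for $p$ in the spectrum of $H_k$,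
$$|\hat H(p)|\le d\cdot B\cdot\alpha_k=\gamma_k=c_{\Delta^{k+1}}\le c_p .$$

**Step 6. The good set.** We keep away from all endpoints and require the active copy to be good. Let $V_1$ be the set of points lying in some $I_{k,l}$ at distance $<\delta\alpha_k/2$ from one of its endpoints; then $\mu(V_1)\le\sum_kn_k\delta\alpha_k\le\delta$. Let $V_2$ be the set of points at distance $<\delta u_k/2$ from an endpoint of $U_k$ for some $k\in\mathcal K'$; then $\mu(V_2)\le2\delta\sum u_k\le2\delta$. Let
$$E=\bigcup_{k,l}\{w\in I_{k,l}\setminus(V_1\cup V_2):w^{m_{k,l}}\in K_0\}.$$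
The uncovered part of $T$ has measure $<\delta$. Since $m_{k,l}\alpha_k\ge\Delta^k\alpha_k\ge1$, (6) gives $\mu\{w\in I_{k,l}:w^{m_{k,l}}\notin K_0\}\le2\delta\alpha_k$, and the sum of these is $\le2\delta$. So $\mu(T\setminus E)\le\delta+\delta+2\delta+2\delta=6\delta\le\varepsilon$.

**Step 7. Only one copy is active.** We bound the off-diagonal weights. Let $w\in E\cap I_{k,l}$. Since $\sum_{l'}\varphi_{k,l'}=1_{U_k}*\mathcal F_{q_k}\le1$, (4) with $t=\delta\alpha_k/2$ gives
$$\sum_{l'\ne l}\varphi_{k,l'}(w)\le1-\varphi_{k,l}(w)\le\frac1{q_k\delta\alpha_k}\le\frac1{Q\delta}\le\frac\delta{2B}.$$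
For $k'\ne k$ we have $w\notin U_{k'}$, and $w$ has distance $\ge\delta u_{k'}/2$ from the endpoints of $U_{k'}$. So (4) gives
$$\sum_{l'}\varphi_{k',l'}(w)=1_{U_{k'}}*\mathcal F_{q_{k'}}(w)\le\frac1{q_{k'}\delta u_{k'}}\le\frac{\alpha_{k'}}{Q\delta u_{k'}}=\frac1{Q\delta n_{k'}}.$$
By (11) and (10), $\sum_{k'}1/n_{k'}\le1$, so these contributions sum to at most $\frac1{Q\delta}\le\frac\delta{2B}$. Thus
$$1-\varphi_{k,l}(w)\le\frac\delta{2B},\qquad\sum_{(k',l')\ne(k,l)}\varphi_{k',l'}(w)\le\frac\delta B.\tag{13}$$

**Step 8. Values on $T$.** We check $|H(w)-1|\le\varepsilon$ on $E$. By (13), $|h|\le B$ and $w^{m_{k,l}}\in K_0$,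
$$|H(w)-1|\le\delta+|h(w^{m_{k,l}})-1|+(1-\varphi_{k,l}(w))|h(w^{m_{k,l}})|\le\delta+\delta+\delta\le\varepsilon .$$

**Step 9. Radial bound.** We show $|H(rw)|\le2$ on $E$. In Lemma 2 one radius $r_0$ separated "inert" from "settled"; here each block has its own transition, at $1-r$ of order $1/q_{k'}$, and the errors must be summable over blocks. For $r=0$, $H(0)=0$. Let $r=e^{-s}$ with $s\ge0$, and $k'\in\mathcal K'$.

(a) *Case $sq_{k'}\le1$.* For constants $|\epsilon_l|\le1$ let $P=\sum_l\epsilon_l\varphi_{k',l}$. This is a trigonometric polynomial of degree $\le q_{k'}$ with $\|P\|_\infty\le1$, since the $\varphi_{k',l}$ are nonnegative with sum $\le1$. We have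
$$P(e^{-s}w)=\sum_n\hat P(n)e^{-sn}w^n=\sum_{i\ge0}\frac{(-s)^i}{i!}\sum_nn^i\hat P(n)w^n .$$
The inner sum is, up to the factor $(2\pi i)^{-1}$ per differentiation (here with $i$ the imaginary unit), the derivative in $\theta$ of the corresponding order. So by Bernstein's inequality its modulus is $\le q_{k'}^{\,i}$ on $T$. Hence $|P(rw)-P(w)|\le e^{sq_{k'}}-1\le2sq_{k'}$, as $e^x-1\le(e-1)x$ on $[0,1]$. For fixed $r$ and $w$ we may choose the unimodular $\epsilon_l$ that make all terms $\epsilon_l(\varphi_{k',l}(rw)-\varphi_{k',l}(w))$ nonnegative, and obtain $\sum_l|\varphi_{k',l}(rw)-\varphi_{k',l}(w)|\le2sq_{k'}$. With $|h(z)|\le B|z|$, $m_{k',l}\ge\Delta^{k'}$ and $xe^{-x}\le1$ at $x=s\Delta^{k'}$,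
$$\Big|H_{k'}(rw)-\sum_l\varphi_{k',l}(w)h\big((rw)^{m_{k',l}}\big)\Big|\le2sq_{k'}Be^{-s\Delta^{k'}}\le2B\frac{q_{k'}}{\Delta^{k'}}\le4QdB^2\Delta^{-k'/4},$$
by (11). By (10) the sum of these bounds over $k'$ is $\le\delta$. Note the role of the factor $e^{-s\Delta^{k'}}$, which comes from $h(0)=0$: it turns an error of order $1$ (when $sq_{k'}$ is near $1$) into a summable one.

(b) *Case $sq_{k'}>1$.* All coefficients of $H_{k'}$ are $\le\gamma_{k'}\le1$ and all exponents are $\ge\Delta^{k'}$, so $|H_{k'}(rw)|\le e^{-s\Delta^{k'}}/(1-e^{-s})$. Now $1-e^{-s}\ge\frac12\min(1,s)$: for $s\le1$ by concavity, since $1-e^{-1}\ge\frac12$, and for $s\ge1$ by monotonicity. Hence $\frac1{1-e^{-s}}\le2\max(1,\frac1s)\le2q_{k'}\le2\Delta^{k'}$. Also $s\Delta^{k'}\ge\Delta^{k'}/q_{k'}\ge\Delta^{k'/4}/(2QdB)$ by (11). So $|H_{k'}(rw)|\le2\Delta^{k'}\exp\big(-\Delta^{k'/4}/(2QdB)\big)$, and by (10) the sum of these bounds is $\le\delta$.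

*Conclusion.* Let $w\in E\cap I_{k,l}$. The blocks in case (b) contribute at most $\delta$. In the blocks in case (a) we replace $\varphi_{k',l'}(rw)$ by $\varphi_{k',l'}(w)$ with total error at most $\delta$. After this, the terms with $(k',l')\ne(k,l)$ contribute at most $B\cdot\frac\delta B=\delta$ by (13). The term $(k,l)$, if present, contributes at most $|h((rw)^{m_{k,l}})|\le1+\delta$, since $w^{m_{k,l}}\in K_0$. Hence
$$|H(rw)|\le(1+\delta)+\delta+\delta+\delta\le2.\qquad\square$$

## 8. The equivalences in Theorem 2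

The implications (2)$\Rightarrow$(1) and (3)$\Rightarrow$(1) were proved in Section 3.

**(1)$\Rightarrow$(2), with prescribed initial coefficients.** For $\kappa\in(0,1]$ and $q\ge0$ the sequence $(\kappa c_{n+q})_n$ is positive, nonincreasing, and has divergent sum of squares. So it has property (B) by Lemma 3, and Proposition A gives (2). To prescribe $a_0,\dots,a_M$ with $|a_n|\le c_n$, let $P(z)=\sum_{n\le M}a_nz^n$. Apply Proposition A with this $M$ to $F_1-\operatorname{Re}P|_T$ and $F_2-\operatorname{Im}P|_T$, which are well defined in $\overline{\mathbb R}$ because $P$ is finite. The function obtained has no coefficients up to $M$. Adding $P$, which is continuous on $\overline D$, restores the limits $F_1+iF_2$ and installs the coefficients $a_0,\dots,a_M$.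

**(1)$\Rightarrow$(3).** Apply the last statement with $F_1=F_2=0$, $M=0$, and $a_0=c_0\ne0$. $\square$

## 9. A lacunary bound: monotonicity cannot simply be dropped

Let $c_{2^j}=1$ for $j\ge0$ and $c_n=2^{-n}$ for all other $n$. Then $\sum c_n^2=\infty$, but $(c_n)$ is not monotone, and condition (2) fails. We claim: if $|a_n|\le c_n$ and $f=\sum a_nz^n$ has finite radial limits on a set of positive measure, then $f\in H^2$. Consequently no finite-valued Borel $F_1\notin L^2(T)$ with $F_2=0$ is attained, for instance $F_1=\cot\pi\theta$ with any value at $\theta=0$.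

The claim is an instance of Zygmund's theorem on lacunary series (*Trigonometric Series*, Vol. I, Ch. V, Thm 6.4 and its extension to linear summability methods, which covers Abel summability). In our case it can be checked directly. Write $b_j=a_{2^j}$ and $g(z)=\sum_jb_jz^{2^j}$. The rest $f-g$ has coefficients bounded by $2^{-n}$, so it is analytic in $|z|<2$, and $g$ has finite radial limits wherever $f$ does. At such points $\sup_{r<1}|g(rw)|<\infty$, so there are $A<\infty$ and a Borel set $E$ with $\mu(E)>0$ and $|g(rw)|\le A$ for all $w\in E$, $r<1$. Let $g_J=\sum_{j\ge J}b_jz^{2^j}$. Since $|b_j|\le1$, $|g_J(rw)|\le A+J$ on $E$. Put $X_r=\sum_{j\ge J}|b_j|^2r^{2\cdot2^j}$. Expanding the square,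
$$(A+J)^2\mu(E)\ge\int_E|g_J(rw)|^2d\mu=\mu(E)X_r+\sum_{j\ne k;\ j,k\ge J}b_j\bar b_k\,r^{2^j+2^k}\,\hat1_E(2^k-2^j).$$
By Cauchy–Schwarz the modulus of the last sum is at most $X_r\big(\sum_{j\ne k;\,j,k\ge J}|\hat1_E(2^k-2^j)|^2\big)^{1/2}$. A positive integer has at most one representation $2^k-2^j=2^j(2^{k-j}-1)$ with $k>j$, since the power of $2$ dividing it determines $j$. Also $|2^k-2^j|\ge2^J$ for $j\ne k$, $j,k\ge J$. So the last factor is at most $\big(\sum_{|n|\ge2^J}|\hat1_E(n)|^2\big)^{1/2}$, which is $\le\frac12\mu(E)$ for $J$ large, because $\sum_n|\hat1_E(n)|^2=\mu(E)<\infty$. For such a $J$ we get $\frac12\mu(E)X_r\le(A+J)^2\mu(E)$ for all $r<1$. Letting $r\uparrow1$ gives $\sum_{j\ge J}|b_j|^2\le2(A+J)^2$. Hence $\sum|b_j|^2<\infty$, and since the remaining coefficients are square-summable, $f\in H^2$.
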